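# Haar systems on second countable groupoids with open range map

## 1. Groupoids, orbits and isotropy

All functions in $C(\cdot)$ and $C_c(\cdot)$ are real-valued; the complex case follows by linearity. $C_c(\cdot)_+$ denotes the nonnegative functions.

**Definition (groupoid).** A groupoid is a set $G$ of arrows with a subset $X=G^{(0)}$ of units, maps $r,s:G\to X$ (range and source), and an associative product $\alpha\beta$, defined exactly when $s(\alpha)=r(\beta)$, such that $r(\alpha\beta)=r(\alpha)$, $s(\alpha\beta)=s(\beta)$, $r(\gamma)\gamma=\gamma=\gamma s(\gamma)$, $r(u)=s(u)=u$ for units $u$, and every $\gamma$ has an inverse with $\gamma\gamma^{-1}=r(\gamma)$, $\gamma^{-1}\gamma=s(\gamma)$. In these notes a groupoid always carries a locally compact Hausdorff topology in which product and inverse are continuous. Then $r,s$ are continuous, and $X=\{\gamma: r(\gamma)=\gamma\}$ is closed in $G$.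

Five examples accompany us.

1. A locally compact group is a groupoid with one unit. A space $X$ is a groupoid consisting of units only.
2. The pair groupoid $X\times X$: $r(x,y)=x$, $s(x,y)=y$, $(x,y)(y,z)=(x,z)$; the unit $x$ is $(x,x)$. A closed equivalence relation $R\subset X\times X$ is a groupoid with the same formulas.
3. A group bundle is a groupoid with $r=s$: a family of groups $G^u$, one over each $u\in X$.
4. The scaling groupoid $\mathbb R\times\mathbb R_{>0}$: $r(x,t)=x$, $s(x,t)=t^{-1}x$, $(x,t)(t^{-1}x,t')=(x,tt')$; the unit $x$ is $(x,1)$.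
5. The rotation groupoid $\mathbb T\times\mathbb Z$, $\mathbb T=\mathbb R/\mathbb Z$, with $\theta$ irrational: $r(x,n)=x$, $s(x,n)=x-n\theta$, $(x,n)(x-n\theta,n')=(x,n+n')$.

**Definition (fibers, isotropy, orbits, reductions).** For $u\in X$ put $G^u=r^{-1}(u)$ and $I_u=\{\gamma:r(\gamma)=s(\gamma)=u\}$, the isotropy group, which is a closed subset of $G$ and a locally compact group. The orbit relation is $\{(r(\gamma),s(\gamma)):\gamma\in G\}\subset X\times X$; it is an equivalence relation whose classes are the orbits. For $A\subset X$ the reduction is $G|_A=r^{-1}(A)\cap s^{-1}(A)$. The set $A$ is invariant if $r(\gamma)\in A\Leftrightarrow s(\gamma)\in A$. For $V\subset X$ the saturation is $GV=r(s^{-1}(V))$, the union of the orbits meeting $V$.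

In the scaling groupoid the orbits are $(-\infty,0)$, $\{0\}$, $(0,\infty)$; $I_0=\{0\}\times\mathbb R_{>0}$, and $I_x$ is trivial for $x\ne0$. The set $\{0\}$ is closed and invariant. The orbit relation is not closed: $(1/n,1)$ belongs to it and its limit $(0,1)$ does not. The saturation of $(1,2)$ is $(0,\infty)$.

For $A,B\subset G$ we write $AB$ for the set of products of composable pairs, $A^{-1}A=\{\alpha^{-1}\beta:\alpha,\beta\in A,\ r(\alpha)=r(\beta)\}$, and $\gamma A=\{\gamma\alpha:\alpha\in A,\ r(\alpha)=s(\gamma)\}$.

**Definition (open subgroupoid with the same units).** This is an open subset $H\subset G$ that contains $X$ and is closed under products and inverses. In the rotation groupoid the set of units $\{n=0\}$ is one. Its orbit relation, the diagonal, is closed, although the orbits of the whole groupoid are dense.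

## 2. Invariant families of measures and Haar systems

**Definition (Radon measure, support, vague convergence).** A Radon measure on a locally compact Hausdorff space $Y$ is a positive linear functional $\rho$ on $C_c(Y)$. Its support is the complement of the largest open set $U$ with $\rho(f)=0$ for all $f\in C_c(U)$. On a second countable $Y$, Radon measures are the Borel measures finite on compact sets. We say $\rho_n\to\rho$ vaguely if $\rho_n(f)\to\rho(f)$ for all $f\in C_c(Y)$. For instance, on $\mathbb R$ we have $\delta_{1/n}\to\delta_0$ and $\delta_n\to0$ vaguely.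

We use two textbook facts for second countable $Y$: a vaguely convergent sequence is bounded on each compact set, and a sequence that is bounded on each compact set has a vaguely convergent subsequence.

We use Tietze's theorem in this form:

(E) Let $Z\subset Y$ be closed, $f\in C(Z)$, $f=0$ off a compact $K\subset Z$, and $L\subset Y$ compact with $K\subset\operatorname{int}L$. Then $f$ extends to a function in $C_c(Y)$ supported in $L$, and to a nonnegative one if $f\ge0$.

Indeed the function equal to $f$ on $Z\cap L$ and to $0$ on $\partial L$ is well defined and continuous on a closed subset of the compact space $L$; extend it to $L$ by Tietze and by $0$ off $L$.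

Since $G^u$ is closed in $G$, a Radon measure on $G^u$ is, by (E), the same as a Radon measure on $G$ that kills every $f\in C_c(G)$ with $f|_{G^u}=0$.

**Definition (invariant family).** Let $A\subset X$ be invariant. An invariant family over $A$ is $\lambda=(\lambda^u)_{u\in A}$ with $\lambda^u$ a Radon measure on $G^u$ and $\lambda^{r(\gamma)}=\gamma_*\lambda^{s(\gamma)}$ for $\gamma\in G|_A$, that is,
$$\int f(\gamma\eta)\,d\lambda^{s(\gamma)}(\eta)=\int f(\eta)\,d\lambda^{r(\gamma)}(\eta)\qquad(f\in C_c(G)).$$
No continuity is required. Write $\lambda(f)(u)=\lambda^u(f)$; this vanishes for $u\notin r(\operatorname{supp}f)$. The family is continuous if $\lambda(f)$ is continuous on $A$ for every $f\in C_c(G)$.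

**Definition (Haar system).** A Haar system on $G$ is a family $(\lambda^u)_{u\in X}$ of Radon measures on $G$ such that

(i) $\operatorname{supp}\lambda^u=G^u$ for every $u$;

(ii) $u\mapsto\int f\,d\lambda^u$ is continuous on $X$ for every $f\in C_c(G)$;

(iii) $\int f(\gamma\eta)\,d\lambda^{s(\gamma)}(\eta)=\int f(\eta)\,d\lambda^{r(\gamma)}(\eta)$ for all $f\in C_c(G)$, $\gamma\in G$.

So a Haar system is a continuous invariant family over $X$ with full supports. On a group it is a left Haar measure. On the scaling groupoid, $\lambda^x(f)=\int f(x,t)\,\frac{dt}t$ is one: left translation by $(x,t)$ turns $t'$ into $tt'$.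

**Changing weights.** Let $\lambda$ be an invariant family over $A$ and $w\ge0$ a function on $A$. If the $(w\circ s)\lambda^u$ are Radon measures, they form an invariant family, since $s(\gamma\eta)=s(\eta)$. So one may freely reweight on the source side. In the scaling groupoid over $O=\mathbb R\setminus\{0\}$, the weight $w(y)=1/|y|$ gives
$$\mu^x(f)=\int f(x,t)\,\frac{t}{|x|}\,\frac{dt}{t}=\frac1{|x|}\int f(x,t)\,dt .$$
This is a Haar system on $G|_O$, and it blows up at $x\to0$.

**Haar systems force $r$ to be open.** Let $U\subset G$ be open and $\gamma\in U$. Take $f\in C_c(U)_+$ with $f(\gamma)>0$. The set $\{u:\lambda^u(f)>0\}$ is open by (ii), contains $r(\gamma)$ by (i), and lies in $r(U)$. Hence $r$ is open, and $s$ too, as $s(\gamma)=r(\gamma^{-1})$. An example where this fails is the group bundle over $[0,1]$ with trivial groups over $x>0$ and $\mathbb Z/2$ over $0$, topologized as $[0,1]$ plus an isolated point $g$: here $\{g\}$ is open and $r(\{g\})=\{0\}$ is not.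

## 3. Deitmar's conjecture

Is openness also sufficient? Without countability it is not. Let $X$ be the one-point compactification of an uncountable discrete set and $G=X\times X$, whose range and source maps, being coordinate projections, are open. Here $G^x=\{x\}\times X$, and invariance under $(x,y)$ says that an invariant family is $\lambda^x=\delta_x\otimes\mu$ with one Radon measure $\mu$ on $X$. A Haar system would give $\operatorname{supp}\mu=X$, so each of the uncountably many isolated points would have positive mass, while $\mu(X)<\infty$ as $X$ is compact. This is impossible.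

The problem, stated in "Groupoid C*-algebras" (https://github.com/NCG-Leiden/NCG-Leiden.github.io), is the following conjecture of Deitmar: a second countable groupoid with open range and source maps has a Haar system. For group bundles ($r=s$) this is a theorem of Renault. The aim is to show that the conjecture is true.

**Theorem 1.** Every second countable locally compact Hausdorff groupoid with open range map has a Haar system. (Hence, for second countable groupoids, a Haar system exists if and only if $r$ is open.)

**Theorem 2.** Let $G$ be second countable with open range map and $F\subset G^{(0)}$ closed and invariant. Then every Haar system on $G|_F$ extends to a Haar system on $G$.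

**Theorem 3.** Let $G$ be a locally compact Hausdorff groupoid with open range map and paracompact unit space. If every unit has an open neighborhood $V\subset G^{(0)}$ such that $G|_V$ contains a second countable open subgroupoid with unit space $V$, then $G$ has a Haar system.

Openness of $r$ is necessary. In the example above $G=X\times X$ is compact with open range and source maps, so second countability cannot be replaced by $\sigma$-compactness, or even by compactness, of $G$.

**Standing assumption.** From here on $G$ is a groupoid with open range map and unit space $X\neq\emptyset$. Up to the end of Section 15 it is second countable, unless a statement says "no countability needed". Then $G$ and $X$ are metrizable and $\sigma$-compact; $d$ is a fixed compatible metric on $G$.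

## 4. Pair groupoids and group bundles by hand

**Pair groupoids.** For $X$ second countable, the computation in Section 3 shows that Haar systems on $X\times X$ are the Radon measures $\mu$ on $X$ with full support; continuity of $x\mapsto\int f(x,y)\,d\mu(y)$ is clear. One choice is $\mu=\sum_n2^{-n}\delta_{x_n}$ with $(x_n)$ dense.

For the other case we need four elementary facts, valid for second countable $G$ with $r$ (hence $s$) open.

(S1) If $u_n\to u$ in $X$ and $\gamma\in G^u$, there are $\gamma_n\in G^{u_n}$ ($n$ large) with $\gamma_n\to\gamma$. Indeed let $B_1\supset B_2\supset\cdots$ be a neighborhood base at $\gamma$. Each $r(B_p)$ is a neighborhood of $u$, so there are $n_1<n_2<\cdots$ with $u_n\in r(B_p)$ for $n\ge n_p$; for $n_p\le n<n_{p+1}$ pick $\gamma_n\in B_p\cap G^{u_n}$. The same holds for $s$.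

(S2) Products of compact sets are compact, being images of closed subsets of $A\times B$.

(S3) Products of open sets are open. If $\gamma_n\to ab$ with $a\in A$, $b\in B$, then by (S1) there are $a_n\to a$ with $r(a_n)=r(\gamma_n)$, so $a_n^{-1}\gamma_n\to b$, and $\gamma_n=a_n(a_n^{-1}\gamma_n)\in AB$ eventually. Likewise $GV=r(s^{-1}(V))$ is open if $V$ is.

(S4) If $V\subset X$ is open, $H\subset G|_V$ is an open subgroupoid with unit space $V$, and $F\subset X$ is closed and invariant, then $G|_V$, $H$ and $G|_F$ are again second countable locally compact Hausdorff with open range map. For the first two, restrict an open map to an open set. For $G|_F=r^{-1}(F)$ use $r(W\cap r^{-1}(F))=r(W)\cap F$.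

The following lemma, on limits of integrals over moving fibers, is the basic tool of the talk.

**Lemma 4.** Let $y_n\to y$ in $X$, and let $\rho_n$ on $G^{y_n}$, $\rho$ on $G^y$ be Radon measures with $\rho_n\to\rho$ vaguely on $G$. Let $F_n$ be bounded $\rho_n$-measurable functions on $G^{y_n}$ vanishing off a common compact set $K'$, and let $F:G^y\to\mathbb R$ be such that $F_{n_i}(h_i)\to F(h)$ for every subsequence $(n_i)$ and all $h_i\in G^{y_{n_i}}$ with $h_i\to h\in G^y$. Then $F$ is continuous, vanishes off $K'$, and $\int F_n\,d\rho_n\to\int F\,d\rho$.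

*Proof.* If $h\in G^y\setminus K'$, choose $h_n\in G^{y_n}$ with $h_n\to h$ by (S1). Eventually $h_n\notin K'$, so $F(h)=\lim F_n(h_n)=0$. Now let $h^{(p)}\to h$ in $G^y$. By (S1) and the hypothesis applied at each $h^{(p)}$, we find increasing $n_p$ and $h_p'\in G^{y_{n_p}}$ within $1/p$ of $h^{(p)}$ with $|F_{n_p}(h'_p)-F(h^{(p)})|<1/p$. Then $h'_p\to h$, so $F_{n_p}(h_p')\to F(h)$ and hence $F(h^{(p)})\to F(h)$. So $F$ is continuous.

By (E) extend $F$ to $\tilde F\in C_c(G)$. We claim $\sup_{G^{y_n}}|F_n-\tilde F|\to0$. Otherwise there are $\delta>0$ and $h_i\in G^{y_{n_i}}$, $n_i\to\infty$, with $|F_{n_i}(h_i)-\tilde F(h_i)|\ge\delta$. These lie in the compact set $K'\cup\operatorname{supp}\tilde F$, so after passing to a subsequence $h_i\to h\in G^y$, and both values tend to $F(h)$, a contradiction. As $(\rho_n)$ is bounded on $K'\cup\operatorname{supp}\tilde F$, we get $\int F_n\,d\rho_n-\int\tilde F\,d\rho_n\to0$, while $\int\tilde F\,d\rho_n\to\int\tilde F\,d\rho=\int F\,d\rho$. $\square$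

**Group bundles.** Let $r=s$, $x_0\in X$, $g\in C_c(G)_+$ with $g(x_0)>0$, and $D$ a compact neighborhood of $x_0$ in $X$ with $g>0$ on $D$. For $y\in D$ let $\beta_y$ be the left Haar measure of $I_y=G^y$ with $\beta_y(g)=1$. We claim that $y\mapsto\beta_y(f)$ is continuous on $D$ for each $f\in C_c(G)$.

First a bound. Let $c=\frac12\min_Dg$. If $r(\gamma)\in D$, then $\gamma^{-1}\gamma=s(\gamma)\in D$, so by continuity $\gamma$ has an open neighborhood $A$ with $A^{-1}A\subset\{g>c\}$. If $y\in D$ and $\gamma'\in A\cap G^y$, then $A\cap G^y\subset\gamma'\{g>c\}$, so $\beta_y(A)\le\beta_y(\{g>c\})\le1/c$. Covering compact sets we get $\sup_{y\in D}\beta_y(K')<\infty$. Now let $y_n\to y$ in $D$. On a subsequence $\beta_{y_n}\to m$ vaguely, $m$ is carried by $I_y$, and $m(g)=1$. For $\gamma\in I_y$ pick $\gamma_n\in I_{y_n}$ with $\gamma_n\to\gamma$ by (S1). Lemma 4 applied to $f(\gamma_n\,\cdot)$ gives $m(f(\gamma\,\cdot))=\lim\beta_{y_n}(f(\gamma_n\,\cdot))=\lim\beta_{y_n}(f)=m(f)$. So $m$ is a Haar measure of $I_y$ with $m(g)=1$, and by uniqueness $m=\beta_y$. As this holds for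 a sub-subsequence of any subsequence, $\beta_{y_n}\to\beta_y$.

So over $\operatorname{int}D$ the bundle has a Haar system. Lemma 6(b) below glues these local systems.

## 5. Source weights destroy uniqueness

The sensible first attempt in general is to copy this: choose an invariant family separately on each orbit, normalize it so that uniform upper and lower bounds hold, take vague limits by compactness, and identify the limit. The first three stages can be carried out (Section 9 does so). The identification of the limit is where it stops, for two reasons.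

The first is that an invariant family on an orbit is not unique, because of source weights. Let $X=[0,1]\times\{0,1\}$ with $(t,0)\sim(t,1)$. The invariant families are
$$\lambda^{(t,i)}=p_0(t)\,\delta_{((t,i),(t,0))}+p_1(t)\,\delta_{((t,i),(t,1))}$$
with arbitrary $p_0,p_1\ge0$, and the family is continuous exactly when $p_0,p_1$ are. Bounds such as $p_0,p_1\in[1,2]$, or a normalization $p_0+p_1=3$, do not determine $p_0$, so vague limits of $\lambda^{(t_n,i)}$ need not be $\lambda^{(t,i)}$.

The second is that a vague limit need not be invariant under isotropy. In the scaling groupoid let $\omega(y)=1$ or $2$ according as $\lfloor\log_2|y|\rfloor$ is even or odd, and $\mu^x(f)=\int f(x,t)\,\omega(t^{-1}x)\frac{dt}t$ for $x\ne0$. This invariant family over $\mathbb R\setminus\{0\}$ lies between $\lambda$ and $2\lambda$, where $\lambda$ is the Haar system of Section 2. Along $u_n=4^{-n}$ we have $\omega(t^{-1}u_n)=\omega(t^{-1})$, so $\mu^{u_n}$ tends vaguely to $\omega(t^{-1})\frac{dt}{t}$ on $I_0=\mathbb R_{>0}$, which is not invariant under $t\mapsto2t$. The proof for group bundles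 used that $\gamma\in I_y$ is a limit of isotropy elements; here $\gamma=(0,t)$ with $t\neq1$ is a limit only of arrows $(u_n,t_n)$, $t_n\to t$, with $s\ne r$.

The way out is to use the freedom instead of fighting it. Let $\mu$ be any invariant family with uniform bounds and let $\nu$ be the family we would like to approximate. Suppose for the moment that $\nu$ is invariant over all of $X$. Take a bump $k\in C_c(G)_+$ concentrated near the units and $M(y)=\mu^y(k)$. For $h\in G^u$, invariance gives $M(s(h))=\int k(h^{-1}\eta)\,d\mu^u(\eta)$, so $p_h=k(h^{-1}\,\cdot)\mu^u/M(s(h))$ is a probability measure near $h$. Hence $\int p_h(f)\,d\nu^u(h)\approx\nu^u(f)$. Interchanging integrals and then substituting $h=\gamma h'$,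
$$\int p_h(f)\,d\nu^u(h)=\int f(\gamma)\Big[\int\frac{k(h^{-1}\gamma)}{M(s(h))}\,d\nu^u(h)\Big]d\mu^u(\gamma)=\int f(\gamma)\Big[\int\frac{k(h'^{-1})}{M(s(h'))}\,d\nu^{s(\gamma)}(h')\Big]d\mu^u(\gamma).$$
The last bracket depends on $s(\gamma)$ only. So $\nu$, smeared a little, equals $\mu$ with a source weight
$$w(y)=\int\frac{k(h^{-1})}{M(s(h))}\,d\nu^y(h),$$
however irregular $\mu$ is: its density cancels against $M$. For a pair groupoid with $\mu^u=\delta_u\otimes\mu$ and $\nu^u=\delta_u\otimes\nu$ this says that $w\mu$ is $\nu$ smeared by the Markov kernel $k(h,y)\,d\mu(y)/\int k(h,\cdot)\,d\mu$.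

The formula for $w(y)$ uses $\nu$ on the single fiber over $y$. If $\nu$ is given only over a closed invariant set $F$, we can replace it by measures $\tilde\nu^y$ that are close to $\nu$ near $F$ and are not invariant. That is the approximation lemma of Section 8.

## 6. Gluing, subgroupoids and sums

The purpose of this section is that existence of a Haar system is local on $X$, passes from open subgroupoids to $G$, and survives countable sums.

**Lemma 5.** (No countability needed.) Let $\lambda^u$ ($u\in X$) be Radon measures on $G^u$ with $\lambda(f)$ continuous for $f\in C_c(G)$. Let $T$ be locally compact Hausdorff, $p:T\to X$ continuous, $\Phi$ continuous on $\{(t,\eta)\in T\times G:p(t)=r(\eta)\}$, such that for each compact $C\subset T$ there is a compact $L\subset G$ with $\Phi(t,\eta)=0$ for $t\in C$, $\eta\notin L$. Then $t\mapsto\int\Phi(t,\eta)\,d\lambda^{p(t)}(\eta)$ is continuous.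

*Proof.* Let $C$ be a compact neighborhood of $t_0$, $L$ as in the hypothesis, $L'$ a compact neighborhood of $L$. By (E) in $C\times G$, with the closed set $\{p(t)=r(\eta)\}$ and the compact set $C\times L'$, there is $\tilde\Phi\in C_c(C\times G)$ supported in $C\times L'$ that agrees with $\Phi$ where $\Phi$ is defined and $t\in C$. Let $g\in C_c(G)_+$, $g\ge1$ on $L'$. For $t\in C$,
$$\big|\lambda^{p(t)}(\tilde\Phi(t,\cdot))-\lambda^{p(t_0)}(\tilde\Phi(t_0,\cdot))\big|\le\sup_\eta|\tilde\Phi(t,\eta)-\tilde\Phi(t_0,\eta)|\,\lambda^{p(t)}(g)+\big|\lambda^{p(t)}(\tilde\Phi(t_0,\cdot))-\lambda^{p(t_0)}(\tilde\Phi(t_0,\cdot))\big|.$$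
As $t\to t_0$, the supremum tends to $0$ (compact support), $\lambda^{p(t)}(g)$ is bounded on $C$, and the last term tends to $0$. $\square$

**Lemma 6.** (No countability needed.) (a) Let $V\subset X$ be open, $\lambda$ a Haar system on $G|_V$, $\varphi\in C_c(V)_+$. There is a continuous invariant family $\tilde\lambda$ over $X$ with $\tilde\lambda^u=0$ for $u\notin GV$ and
$$\tilde\lambda^u(f)=\int f(\gamma\eta)\,\varphi(s(\eta))\,d\lambda^{s(\gamma)}(\eta)\qquad\text{whenever }\gamma\in G^u,\ s(\gamma)\in V.$$
If $\varphi(s(\gamma))>0$, $f\in C_c(G)_+$ and $f(\gamma)>0$, then $\tilde\lambda^{r(\gamma)}(f)>0$.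

(b) If $X$ is paracompact and covered by open sets $V$ such that $G|_V$ has a Haar system, then $G$ has a Haar system.

*Proof.* (a) The integrand lives on $\gamma^{-1}\operatorname{supp}f\cap s^{-1}(\operatorname{supp}\varphi)$, a compact subset of $G|_V$. Another choice $\gamma'$ equals $\gamma\alpha$ with $\alpha=\gamma^{-1}\gamma'\in G|_V$, and invariance of $\lambda$ under $\alpha$ gives the same value. Left invariance holds because $f(\beta\,\cdot)$ at $\gamma$ gives the formula for $f$ at $\beta\gamma$; over the complement of $GV$, which is invariant, everything is $0$.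

For continuity apply Lemma 5 to $G|_V$, $T=s^{-1}(V)$, $p=s$, $\Phi(\gamma,\eta)=f(\gamma\eta)\varphi(s(\eta))$. For compact $C\subset T$, $\Phi$ vanishes on $C\times G|_V$ unless $\eta\in C^{-1}\operatorname{supp}f\cap s^{-1}(\operatorname{supp}\varphi)$, which, with $r(\eta)\in s(C)\subset V$, is a compact subset of $G|_V$. So $\tilde\lambda(f)\circ r$ is continuous on $s^{-1}(V)$; as $r$ is open, $\tilde\lambda(f)$ is continuous on the open set $GV$. It vanishes off $r(\operatorname{supp}f\cap s^{-1}(\operatorname{supp}\varphi))$, a compact subset of $GV$. So it is continuous on $X$. For the last claim, the integrand at $\eta=s(\gamma)$ is $f(\gamma)\varphi(s(\gamma))>0$, and $s(\gamma)\in\operatorname{supp}\lambda^{s(\gamma)}$.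

(b) Cover $X$ by relatively compact open sets whose closures lie in members $V$ of the cover, and take a locally finite partition of unity $(\varphi_i)$ subordinate to it: $\varphi_i\in C_c(V_i)_+$, and the sets $\{\varphi_i>0\}$ cover $X$. Let $\tilde\lambda_i$ be as in (a) and $\lambda=\sum_i\tilde\lambda_i$. If $\tilde\lambda_i(f)\ne0$, then $\operatorname{supp}\varphi_i$ meets the compact set $s(\operatorname{supp}f)$, so for each $f$ the sum is finite, and $\lambda$ is a continuous invariant family. Given $\gamma$, pick $i$ with $\varphi_i(s(\gamma))>0$; by (a) $\gamma\in\operatorname{supp}\lambda^{r(\gamma)}$. $\square$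

**Lemma 7.** (No countability needed.) Let $H\subset G$ be an open subgroupoid with unit space $X$. If $H$ has a Haar system, so does $G$.

*Proof.* Let $\lambda$ be a Haar system on $H$. The fiber $G^u$ is the disjoint union of the cosets $\gamma H^{s(\gamma)}$, $\gamma\in G^u$, which are open in $G^u$ because left translation is a homeomorphism $G^{s(\gamma)}\to G^u$. Put $\gamma_*\lambda^{s(\gamma)}$ on $\gamma H^{s(\gamma)}$. If $\gamma'=\gamma h$ with $h\in H$, then $\gamma'_*\lambda^{s(h)}=\gamma_*h_*\lambda^{s(h)}=\gamma_*\lambda^{r(h)}$, so the choice does not matter. A compact subset of $G^u$ meets finitely many cosets, so we get a Radon measure $\lambda_G^u$ with support $G^u$, and $(\lambda^u_G)$ is left invariant by construction.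

*Continuity.* The map $(\gamma,\gamma')\mapsto\gamma^{-1}\gamma'$ is continuous on $\{r(\gamma)=r(\gamma')\}$ and sends $(\gamma_0,\gamma_0)$ to $s(\gamma_0)\in H$. So every $\gamma_0$ has an open neighborhood $W$ with $W^{-1}W\subset H$. By a partition of unity on its support, each $f\in C_c(G)$ is a finite sum of functions in $C_c(G)$ supported in such sets, so let $\operatorname{supp}f\subset W$. For $\gamma\in W$ we have $W\cap G^{r(\gamma)}\subset\gamma H$, so $\lambda_G^{r(\gamma)}(f)=\int f(\gamma\eta)\,d\lambda^{s(\gamma)}(\eta)$. By Lemma 5 for $H$, with $T=W$ and $p=s$, this is continuous in $\gamma\in W$: for $\gamma$ in a compact $C\subset W$ the integrand vanishes unless $\eta\in C^{-1}\operatorname{supp}f$, a compact subset of $W^{-1}W\subset H$. As $r$ is open, $\lambda_G(f)$ is continuous on the open set $r(W)$, and it vanishes off the compact set $r(\operatorname{supp}f)\subset r(W)$. $\square$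

**Lemma 8.** Let $(\lambda_l)$ be countably many continuous invariant families over $X$. There are $c_l>0$ such that $\lambda=\sum_lc_l\lambda_l$ is a continuous invariant family. If for all $u\in X$ and every neighborhood $B$ of $u$ in $G$ there is $l$ with $\lambda_l^u(B)>0$, then $\lambda$ is a Haar system.

*Proof.* Let $(K_l)$ be compact with $K_l\subset\operatorname{int}K_{l+1}$ and $\bigcup K_l=G$, and $g_l\in C_c(G)_+$, $g_l\ge1$ on $K_l$. The function $\lambda_l(g_l)$ is continuous and vanishes off a compact set, hence is bounded; choose $c_l>0$ with $c_l\sup_u\lambda_l^u(g_l)\le2^{-l}$. If $\operatorname{supp}f\subset K_n$, then $|f|\le\|f\|_\infty g_l$ for $l\ge n$, so $\sum_lc_l\lambda_l(f)$ converges uniformly. Thus $\lambda$ is a continuous invariant family. Under the last hypothesis $u\in\operatorname{supp}\lambda^u$ for all $u$, and by invariance $\gamma\in\operatorname{supp}\gamma_*\lambda^{s(\gamma)}=\operatorname{supp}\lambda^{r(\gamma)}$. $\square$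

## 7. Countably many test functions and admissible neighborhoods

Limits of measures will be controlled through one sequence of functions. A merely uniformly dense sequence is not enough, because the measures have infinite mass; so each approximation must come with a fixed dominating function.

**Definition (rich sequence).** A sequence $(f_j)$ in $C_c(G)$ is rich if for each $f\in C_c(G)$ there is $l'$ with $f_{l'}\ge0$ such that for every $\delta>0$ there is $l$ with $|f-f_l|\le\delta f_{l'}$ ($l'$ depends on $f$ only), and for each $j$ there is $j'$ with $f_{j'}\ge|f_j|$.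

Here is one. Take a compact exhaustion $(K_n)$ as above, countable uniformly dense subsets of $\{f\in C_c(G):\operatorname{supp}f\subset K_n\}$ for each $n$, and all positive integer multiples of functions $\kappa_n\in C_c(G,[0,1])$ equal to $1$ on $K_n$. If $\operatorname{supp}f\subset K_n$, then $f_{l'}=\kappa_n$ works. One may also prescribe the first term.

We use three consequences. Let $\rho_n,\rho$ be Radon measures on $G$.

(R1) If $\rho_n=\rho_n^t$ depends on a parameter $t$ and, for each $j$, $\rho_n^t(f_j)$ converges uniformly in $t$ to a bounded function, then for every $f\in C_c(G)$, $\rho_n^t(f)$ converges uniformly in $t$. For if $l'$ belongs to $f$, there are $b$ and $n_0$ with $\rho_n^t(f_{l'})\le b$ for all $t$ and $n\ge n_0$; then $|\rho_n^t(f)-\rho_{m}^t(f)|\le2\delta b+|\rho_n^t(f_l)-\rho_{m}^t(f_l)|$.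

(R2) If $\rho_n(f_j)$ converges for every $j$, then $\rho_n(f)$ converges for every $f$ (one parameter value in (R1)), and the limit is a Radon measure.

(R3) If $\rho_n(f_j)\to\rho(f_j)$ for all $j$, then $\rho_n\to\rho$ vaguely, since also $|\rho(f)-\rho(f_l)|\le\delta\rho(f_{l'})$.

**Definition (admissible neighborhood).** For $D\subset X$ compact, an open $T\subset G$ is an admissible neighborhood of $D$ if $D\subset T=T^{-1}$, $T$ is relatively compact, and $r(T)\cup s(T)\subset T$. Then $T\subset T^2\subset T^3$. In the pair groupoid $\mathbb R\times\mathbb R$, $T=\{(x,y):|x|,|y|<2,\ |x-y|<\epsilon\}$ is an admissible neighborhood of $[-1,1]$.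

For every open $B\supset D$ in $G$ there is an admissible $T$ with $T^3\subset B$. Let $B_n$ be decreasing relatively compact open sets containing $D$ with $\bigcap\overline{B_n}=D$. Suppose that $B_n^3\not\subset B$ for all $n$, and take $\alpha_n\beta_n\gamma_n\notin B$ with factors in $B_n$. On a subsequence the factors converge to points of $D$, that is to units, which by composability are all the same unit $u$. Then $\alpha_n\beta_n\gamma_n\to u\in D\subset B$, a contradiction. So $B_n^3\subset B$ for some $n$; put $T'=B_n\cap B_n^{-1}$, $A=T'\cap X$, $T=T'\cap G|_A$. Then $T=T^{-1}\supset A\supset D$ and $r(T)\cup s(T)\subset A\subset T$.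

## 8. The approximation lemma

The first step extends a family over $F$ to all nearby fibers, giving up invariance but keeping convergence at $F$, local boundedness, and an explicit Borel form off $F$ that will be needed for measurability.

**Lemma 9.** Let $\emptyset\neq F\subset X$ be closed and $(\nu^x)_{x\in F}$ Radon measures on $G^x$ with $\nu(f)$ continuous on $F$ for $f\in C_c(G)$. There are Radon measures $\tilde\nu^y$ on $G^y$ ($y\in X$) with $\tilde\nu^x=\nu^x$ for $x\in F$ and:

(a) if $y_n\to x\in F$, then $\tilde\nu^{y_n}\to\nu^x$ vaguely;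

(b) for compact $K'\subset G$, $L\subset X$: $\sup_{y\in L}\tilde\nu^y(K')<\infty$;

(c) $X\setminus F$ is a countable union of disjoint Borel sets on each of which $\tilde\nu^y=\sum_{i\le p}c_i(y)\delta_{\sigma_i(y)}$ (sum over $i$ with $c_i(y)>0$), with $c_i\ge0$ Borel and $\sigma_i$ a Borel section of $r$ defined on $\{c_i>0\}$.

*Proof.* Let $(g_l)$ be rich and, by (E), let $a_l\in C_c(X)$ extend $\nu(g_l)$.

**Step 1: a discretization at stage $n$.** Its purpose is to replace $\nu$ by finitely many point masses with continuous weights that make sense off $F$. Let $K=\bigcup_{l\le n}\operatorname{supp}g_l$, $K^+$ a compact neighborhood of $K$, $C=1+\sup_{x\in F}\nu^x(K^+)$, which is finite since $1_{K^+}$ is dominated by a function in $C_c(G)_+$, and $\tau>0$ with $3\tau C<1/n$. Choose finitely many nonzero $\psi_i\in C_c(G)_+$ supported in $K^+$ with $\sum\psi_i\le1$, $\sum\psi_i=1$ on $K$, and $|g_l(\gamma)-g_l(\gamma')|\le\tau$ for $\gamma,\gamma'\in\operatorname{supp}\psi_i$, $l\le n$. The set $A_i=r(\{\psi_i>0\})$ is open and relatively compact. The function equal to $\nu(\psi_i)$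 on $F$ and to $0$ on $X\setminus A_i$ is well defined and continuous on the closed set $F\cup(X\setminus A_i)$, since $\psi_i=0$ on $G^x$ for $x\notin A_i$. By (E) it extends to $c_i\in C_c(X)_+$, and $\{c_i>0\}\subset A_i$.

There is a Borel section $\sigma_i:A_i\to\{\psi_i>0\}$ of $r$: write $\{\psi_i>0\}=\bigcup_mN_m$ with $N_m$ compact; the continuous surjection $N_m\to r(N_m)$ of compact metrizable spaces has a Borel section (Kuratowski–Ryll-Nardzewski); use it on $r(N_m)\setminus\bigcup_{m'<m}r(N_{m'})$. Put $\nu_n^y=\sum_{c_i(y)>0}c_i(y)\delta_{\sigma_i(y)}$.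

**Step 2: the error at stage $n$.** We show $\nu_n^y(g_l)\approx a_l(y)$ on an open set around $F$. Choose $\xi_i\in\operatorname{supp}\psi_i$ and $b_l=\sum_ic_ig_l(\xi_i)$, a continuous function. Then $|\nu_n^y(g_l)-b_l(y)|\le\tau\sum_ic_i(y)$. For $x\in F$, since $g_l=\sum_i\psi_ig_l$,
$$|b_l(x)-a_l(x)|=\Big|\sum_i\nu^x\big(\psi_i(g_l(\xi_i)-g_l)\big)\Big|\le\tau\,\nu^x(K^+)\le\tau(C-1),\qquad\sum_ic_i(x)\le\nu^x(K^+)\le C-1.$$
So $Y_n'=\{\sum_i c_i<C,\ |b_l-a_l|<2\tau C\ (l\le n)\}$ is open, contains $F$, and $|\nu_n^y(g_l)-a_l(y)|<3\tau C<1/n$ for $y\in Y_n'$, $l\le n$.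

**Step 3: assembling the stages.** Let $Y_n=\bigcap_{m\le n}Y'_m\cap\{d(\cdot,F)<1/n\}$, so $Y_n$ decreases to $F$. Put $\tilde\nu^y=\nu_n^y$ on $Y_n\setminus Y_{n+1}$, $\tilde\nu^y=0$ off $Y_1$, and $\tilde\nu^x=\nu^x$ on $F$. Then (c) is clear.

(a) For $y_k\in F$ use the continuity of $\nu$. If $y_k\notin F$, the index $n$ of $y_k$ tends to infinity because every $Y_N$ is a neighborhood of $x$; so for each $l$, $\tilde\nu^{y_k}(g_l)-a_l(y_k)\to0$, hence $\tilde\nu^{y_k}(g_l)\to a_l(x)=\nu^x(g_l)$. Use (R3).

(b) Otherwise there are $y_k\to y$ in $L$ with $\tilde\nu^{y_k}(K')\to\infty$. If $y\in F$, this contradicts (a). If $y\notin F$, only finitely many indices $n$ occur near $y$, and on $Y_n\setminus Y_{n+1}$ the total mass of $\tilde\nu^y$ is less than the constant $C$ of stage $n$, a contradiction. $\square$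

Now the main tool. Note the order of choices: $D,\chi,k$ come first; the neighborhood $Y$ depends on these and on the bounds for $\mu$, but not on $\mu$ itself.

**Lemma 10 (approximation).** Let $\emptyset\ne F\subset X$ be closed invariant, $\nu$ a continuous invariant family over $F$, $\tilde\nu$ as in Lemma 9. Let $f_1,\dots,f_m\in C_c(G)$, $a_j\in C_c(X)$ with $a_j|_F=\nu(f_j)$, $\varepsilon>0$. There are a nonempty compact $D\subset X$, $\chi\in C_c(X,[0,1])$ with $\operatorname{supp}\chi=D$, and $k\in C_c(G)_+$ with $k>0$ on $D$, such that the following holds.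

For every $c>0$ and every assignment $K'\mapsto C(K')<\infty$ on compact subsets of $G$ there is an open $Y\supset F$ with this property. Let $U\subset X$ be invariant and $\mu$ an invariant family over $U$ with
$$\mu^u(K')\le C(K')\ \ (u\in U,\ K'\text{ compact}),\qquad M(y):=\mu^y(k)\ge c\ \ (y\in U\cap D),\tag{B}$$
and let
$$w(y)=\int k(h^{-1})\,\frac{\chi(s(h))}{M(s(h))}\,d\tilde\nu^y(h)\qquad(y\in U),\tag{1}$$
the integrand being $0$ where $\chi(s(h))=0$. Assume $w\circ s$ is $\mu^u$-measurable for $u\in U$. Then $w$ is bounded on $U\cap L$ for each compact $L$; $\lambda^u=(w\circ s)\mu^u$ is an invariant family over $U$; and $|\lambda^u(f_j)-a_j(u)|<\varepsilon$ for $u\in U\cap Y$, $j\le m$.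

*Proof.* **Step 1: choice of $D,\chi,k$.** The bump $k$ must be so narrow that moving an argument of $f_j$ by an element of $\operatorname{supp}k$ changes little. Let $K=\bigcup_j\operatorname{supp}f_j$, let $0\neq\chi\in C_c(X,[0,1])$ equal $1$ on $s(K)$, $D=\operatorname{supp}\chi$, $W_0$ a compact neighborhood of $D$ in $G$, $K_1=K\cup KW_0^{-1}$, $C_1=\sup_{x\in F}\nu^x(K_1)<\infty$, $\varepsilon_0=\varepsilon/(2C_1+2)$. There is an open $W$, $D\subset W\subset W_0$, with
$$|f_j(h\alpha)-f_j(h)|\le\varepsilon_0\qquad(j\le m,\ \alpha\in W,\ s(h)=r(\alpha)).$$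
Otherwise there are $\alpha_n\in W_0$ converging to a point of $D$ and $h_n$ violating this for one fixed $j$. Then $f_j(h_n)\ne0$ or $f_j(h_n\alpha_n)\neq0$, so $h_n\in K\cup K\alpha_n^{-1}\subset K_1$; on a subsequence $h_n\to h$ and $h_n\alpha_n\to h$, a contradiction. Choose $k\in C_c(G)_+$ with $\operatorname{supp}k\subset W$, $k>0$ on $D$.

**Step 2: $w$ is well defined and locally bounded.** Let $(U,\mu)$ satisfy (B) and $u\in U$. For $h\in G^u$, invariance gives $M(s(h))=\int k(h^{-1}\eta)\,d\mu^u(\eta)$. This is continuous in $h\in G^u$ by dominated convergence: if $h_n\to h$, the integrands are supported in the compact set $(\{h_n\}\cup\{h\})\operatorname{supp}k$. Put $q(h)=\chi(s(h))/M(s(h))$ if $\chi(s(h))>0$ and $q(h)=0$ otherwise. By (B), $0\le q(h)\le\chi(s(h))/c$, so $q$ is continuous on $G^u$, also at points where $\chi(s(h))=0$. Hence (1) makes sense and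
$$w(y)\le c^{-1}\|k\|_\infty\,\tilde\nu^y\big((\operatorname{supp}k)^{-1}\big),$$
which by Lemma 9(b) is bounded on compact sets, uniformly over all $(U,\mu)$ satisfying (B). So $\lambda^u(K')\le\sup_{U\cap s(K')}w\cdot C(K')<\infty$, the $\lambda^u$ are Radon measures, and $\lambda$ is an invariant family.

**Step 3: passing to a limit.** We prove the estimate by contradiction, using that vague limits of $\mu$ exist even if we do not know them. Both $\lambda^u(f_j)$ and $a_j(u)$ vanish for $u$ outside a fixed compact set. If no $Y$ works, then none of the sets $\{d(\cdot,F)<1/n\}$ does. So there are $(U_n,\mu_n)$ as in the lemma, with corresponding $M_n,q_n,w_n,\lambda_n$, a fixed $j$, and $u_n\in U_n$ with, after passing to a subsequence,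
$$u_n\to x\in F,\qquad|\lambda_n^{u_n}(f_j)-a_j(u_n)|\ge\varepsilon.\tag{2}$$
By (B), on a further subsequence $\mu_n^{u_n}\to m$ vaguely. The measure $m$ is carried by $G^x$: if $\operatorname{supp}f\cap G^x=\emptyset$, then $u_n\notin r(\operatorname{supp}f)$ eventually.

Let $h_n\in G^{u_n}$, $h_n\to h\in G^x$. Lemma 4 (functions $k(h_n^{-1}\,\cdot)$, measures $\mu_n^{u_n}$) gives
$$M_n(s(h_n))=\int k(h_n^{-1}\eta)\,d\mu_n^{u_n}(\eta)\to M_\infty(h):=\int k(h^{-1}\eta)\,dm(\eta).$$
If $\chi(s(h))>0$, then $s(h_n)\in D$ eventually, so $M_\infty(h)\ge c$. Put $q_\infty(h)=\chi(s(h))/M_\infty(h)$ if $\chi(s(h))>0$ and $q_\infty(h)=0$ otherwise. As in Step 2, $M_\infty$ and $q_\infty$ are continuous on $G^x$. Moreover $q_n(h_n)\to q_\infty(h)$; if $\chi(s(h))=0$, this follows from $q_n(h_n)\le\chi(s(h_n))/c$. The same holds along subsequences.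

**Step 4: the limit of the weights.** Let $\gamma_n\in G^{u_n}$, $\gamma_n\to\gamma\in G^x$. Then $s(\gamma_n)\to s(\gamma)\in F$, as $F$ is invariant. The number $q_n(h)$ depends on $s(h)$ only, so
$$w_n(s(\gamma_n))=\int k(h^{-1})\,q_n(\gamma_nh)\,d\tilde\nu^{s(\gamma_n)}(h).$$
By Lemma 9(a), $\tilde\nu^{s(\gamma_n)}\to\nu^{s(\gamma)}$ vaguely. If $h_n\in G^{s(\gamma_n)}$ and $h_n\to h\in G^{s(\gamma)}$, then $\gamma_nh_n\to\gamma h\in G^x$, so $q_n(\gamma_nh_n)\to q_\infty(\gamma h)$. Lemma 4, with compact set $(\operatorname{supp}k)^{-1}$, gives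
$$w_n(s(\gamma_n))\to w_\infty(\gamma):=\int k(h^{-1})\,q_\infty(\gamma h)\,d\nu^{s(\gamma)}(h)=\int k(h^{-1}\gamma)\,q_\infty(h)\,d\nu^x(h),$$
the last equality by invariance of $\nu$ (replace $\gamma h$ by $h$). This is the only place where invariance of $\nu$ enters. Again the convergence holds along subsequences.

**Step 5: the contradiction.** Apply Lemma 4 to the functions $f_j(\gamma)w_n(s(\gamma))$ on $G^{u_n}$, which are bounded by Step 2, measurable by assumption, and vanish off $\operatorname{supp}f_j$, and to the measures $\mu_n^{u_n}$. Then use Fubini; the integrand $f_j(\gamma)k(h^{-1}\gamma)q_\infty(h)$ is continuous with compact support, since $\gamma\in K$ and $h^{-1}\gamma\in\operatorname{supp}k$ force $h\in KW_0^{-1}$. We get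
$$\lambda_n^{u_n}(f_j)\to\int f_jw_\infty\,dm=\int\chi(s(h))\,p_h(f_j)\,d\nu^x(h),\qquad p_h=\frac{k(h^{-1}\,\cdot)\,m}{M_\infty(h)}.$$
For $\chi(s(h))>0$, $p_h$ is a probability measure carried by $h\operatorname{supp}k$. So by Step 1 $|p_h(f_j)-f_j(h)|\le\varepsilon_0$, and this difference vanishes unless $h\in K_1$. Since $\chi(s(h))f_j(h)=f_j(h)$, the limit differs from $\nu^x(f_j)=a_j(x)$ by at most $\varepsilon_0C_1<\varepsilon/2$. As $a_j(u_n)\to a_j(x)$, this contradicts (2). $\square$

## 9. Bounded invariant families from separated sets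

Lemma 10 needs raw material: an invariant family with the bounds (B). With no continuity requested, one can be built by choosing a separated set of sources. In the pair groupoid on $\mathbb R$ with $D=[0,1]$ and $T=\{|x-y|<\epsilon\}$ near the diagonal, the proof below picks a maximal $\epsilon$-separated set $S\subset[0,1]$ and puts point masses at the $(u,y)$, $y\in S$.

**Lemma 11.** Let $\emptyset\ne D\subset X$ be compact, $k\in C_c(G)_+$, $k>0$ on $D$. There is an invariant family $\mu$ over $X$ satisfying (B) with $U=X$ for some $c>0$, $C(\cdot)$, such that each $\mu^u$ is a sum over a countable set $S_u\subset X$ of measures carried by $s^{-1}(y)$, $y\in S_u$. (So $w\circ s$ is $\mu^u$-measurable for every function $w$ on $X$.)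

*Proof.* **Step 1: construction.** Let $c_1=\frac12\min_Dk$, $T$ an admissible neighborhood of $D$ with $T^2\subset\{k>c_1\}$, $g\in C_c(G,[0,1])$ with $\operatorname{supp}g\subset T$, $g>0$ on $D$, $c_2=\frac12\min_Dg$. By Zorn let $S\subset D$ be maximal such that no two distinct points of $S$ are of the form $r(\alpha),s(\alpha)$ with $\alpha\in T$. For $y\in S$ let $\beta_y$ be the left Haar measure of $I_y$ with $\beta_y(g)=1$; this exists as $g(y)>0$. Put
$$\mu^u=\sum_{y\in S\cap G\{u\}}(\gamma_y)_*\beta_y,\qquad\gamma_y\in G^u,\ s(\gamma_y)=y .$$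
Two choices of $\gamma_y$ differ by right multiplication with an element of $I_y$, so left invariance of $\beta_y$ makes the summand independent of the choice, and $\mu^{r(\gamma)}=\gamma_*\mu^{s(\gamma)}$. The $y$-th summand is carried by $G^u\cap s^{-1}(y)$.

**Step 2: upper bound.** If $s(\gamma)\in D$, then $\gamma^{-1}\gamma\in D\subset\{g>c_2\}$, so $\gamma$ has an open neighborhood $A$ with $A^{-1}A\subset\{g>c_2\}\subset T$. Given a compact $K'$, cover $K'\cap s^{-1}(D)$ by $p$ such sets $A$. Fix $u$ and $A$. If two points $\gamma,\gamma'\in A\cap G^u$ have sources in $S$, then $\gamma^{-1}\gamma'\in T$ has range $s(\gamma)$ and source $s(\gamma')$, so these coincide. So at most one $y\in S$ contributes to $\mu^u(A)$; taking $\gamma_y\in A$ we get $\mu^u(A)\le\beta_y(\{g>c_2\})\le1/c_2$. Hence $\mu^u(K')\le p/c_2=:C(K')$. Also $K'$ meets $s^{-1}(y)\cap G^u$ for at most $p$ points $y\in S$; as $G^u$ is $\sigma$-compact, $S_u:=S\cap G\{u\}$ is countable.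

**Step 3: lower bound.** Let $y\in D$. By maximality of $S$ and $T=T^{-1}$ there is $\alpha\in T$ with $r(\alpha)=y$, $s(\alpha)=y'\in S$ (if $y\in S$ take $\alpha=y$). Keeping only the summand of $y'$, with $\gamma_{y'}=\alpha$, and using $\alpha i\in T^2\subset\{k>c_1\}$ for $i\in T\cap I_{y'}$,
$$\mu^y(k)\ge\int k(\alpha i)\,d\beta_{y'}(i)\ge c_1\beta_{y'}(T\cap I_{y'})\ge c_1\beta_{y'}(g)=c_1.\qquad\square$$

## 10. Groupoids with closed orbit relation

When the orbit relation is closed, we can approximate near each orbit separately and patch with a partition of unity on the orbit space. The target on a single orbit is continuous for free.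

**Lemma 12.** If $G$ is transitive (one orbit), every invariant family $\lambda$ over $X$ is continuous.

*Proof.* Let $x_n\to x$. It suffices to find, on a subsequence of any given subsequence, $\gamma_n\to x$ with $r(\gamma_n)=x_n$, $s(\gamma_n)=x$; then $\lambda^{x_n}(f)=\int f(\gamma_n\eta)\,d\lambda^x(\eta)\to\lambda^x(f)$ by dominated convergence. Write $s^{-1}(x)=\bigcup_jN_j$ with $N_j$ compact. By transitivity $X=\bigcup_jr(N_j)$, so by Baire some $r(N_j)$ has an interior point $y=r(\beta_0)$, $\beta_0\in N_j$. As $s$ is open, (S1) for $s$ gives $\alpha_n\to\beta_0$ with $s(\alpha_n)=x_n$. For large $n$, $r(\alpha_n)\in r(N_j)$; pick $\beta_n\in N_j$ with $r(\beta_n)=r(\alpha_n)$. On a subsequence $\beta_n\to\beta\in N_j$, $r(\beta)=y$, and $\alpha_n^{-1}\beta_n\to g:=\beta_0^{-1}\beta\in I_x$. Put $\gamma_n=\alpha_n^{-1}\beta_ng^{-1}$. $\square$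

Assume now that the orbit relation of $G$ is closed in $X\times X$, and let $q:X\to Z=X/G$ be the quotient map onto the orbit space. It is open by (S3). As the relation is closed and $q$ is open, $Z$ is Hausdorff; it is locally compact and second countable, hence paracompact. For $z\in Z$ the orbit $F_z=q^{-1}(z)$ is closed.

The next lemma makes a discontinuous family approximately continuous on finitely many test functions, without leaving prescribed semicontinuous bounds.

**Lemma 13.** Assume the orbit relation is closed. Let $\lambda$ be an invariant family over $X$, $g_1,\dots,g_m\in C_c(G)$, $\delta>0$, $\alpha_j:X\to[-\infty,\infty)$ upper semicontinuous, $\alpha_j':X\to(-\infty,\infty]$ lower semicontinuous, $\alpha_j<\lambda(g_j)<\alpha_j'$ on $X$, and $\alpha_j<0<\alpha_j'$ off some compact set. Then there are an invariant family $\lambda'$ over $X$ and $a_j'\in C_c(X)$ with $\alpha_j<a_j'<\alpha'_j$ and $|\lambda'(g_j)-a'_j|<\delta$ on $X$.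

*Proof.* **Step 1: near one orbit.** Let $E\subset X$ be a compact set whose interior contains all $r(\operatorname{supp}g_j)$ and such that $\alpha_j<0<\alpha_j'$ off $E$. Fix $z\in Z$. Then $\nu=\lambda|_{F_z}$ is a continuous invariant family over $F_z$ by Lemma 12 applied to $G|_{F_z}$. The function equal to $\lambda(g_j)$ on $F_z$ and to $0$ off $\operatorname{int}E$ is continuous on a closed set; extend it by (E) to $b_j\in C_c(X)$, so $\operatorname{supp}b_j\subset E$. Apply Lemma 10 with $F=F_z$, the functions $g_j,b_j$ and $\varepsilon=\delta$ to get $D,\chi,k$; Lemma 11 to get $\mu$ and bounds (B) with $U=X$; and Lemma 10 again to get an invariant family $\lambda_z$ over $X$ and an open $Y\supset F_z$ with $|\lambda_z(g_j)-b_j|<\delta$ on $Y$. By semicontinuity $\{\alpha_j<b_j<\alpha_j'\}$ is open, and it contains $F_z$; so after shrinking $Y$ we also have $\alpha_j<b_j<\alpha_j'$ on $Y$. Off $E$ all these inequalities hold trivially, since $\lambda_z(g_j)=b_j=0$ there. Let $\Omega_z=Z\setminus q(E\setminus Y)$. This is open as $q(E\setminus Y)$ is compact, it contains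 $z$ as $F_z\subset Y$, and the inequalities hold on $q^{-1}(\Omega_z)$.

**Step 2: patching on $Z$.** Let $(\theta_i)$ be a locally finite partition of unity on $Z$, $\theta_i$ supported in $\Omega_{z_i}$. Put $\lambda'^u=\sum_i\theta_i(q(u))\lambda_{z_i}^u$ and $a_j'=\sum_i(\theta_i\circ q)\,b_j^{(i)}$, where $b_j^{(i)}$ belongs to $z_i$. Then $\lambda'$ is invariant because $\theta_i\circ q$ is constant on orbits, and $a_j'$ is continuous and supported in $E$. The inequalities are preserved by convex combinations. $\square$

**Proposition 14.** If the orbit relation of $G$ is closed in $X\times X$, then $G$ has a Haar system.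

*Proof.* **Step 1: an iteration for one unit.** The aim is, for $x\in X$ and an open neighborhood $B$ of $x$ in $G$, a continuous invariant family with $\lambda^u(B)>0$ for all $u$ near $x$. Choose $f_1\in C_c(B)_+$ with $f_1(x)>0$, a compact neighborhood $D$ of $x$ in $X$ with $f_1>0$ on $D$, and a rich sequence $(f_j)_{j\ge1}$ starting with $f_1$. By Lemma 11 with $k=f_1$ there are an invariant family $\lambda_0$ and $c>0$ with $\lambda_0(f_1)\ge c$ on $D$. Let $\varepsilon_n=2^{-n}c/16$.

Lemma 13 with $m=1$, $\alpha_1=c/2$ on $D$ and $-1$ off $D$ (upper semicontinuous as $D$ is closed), $\alpha_1'=\infty$, $\delta=\varepsilon_1$ gives $\lambda_1$ and $a_{1,1}$ with $|\lambda_1(f_1)-a_{1,1}|<\varepsilon_1$ and $a_{1,1}>c/2$ on $D$. Given $\lambda_n$ and $a_{n,j}\in C_c(X)$ ($j\le n$) with $|\lambda_n(f_j)-a_{n,j}|<\varepsilon_n$, apply Lemma 13 to $\lambda_n$ and $f_1,\dots,f_{n+1}$ with $\alpha_j=a_{n,j}-\varepsilon_n$, $\alpha_j'=a_{n,j}+\varepsilon_n$ for $j\le n$, $\alpha_{n+1}=-\infty$, $\alpha_{n+1}'=\infty$, $\delta=\varepsilon_{n+1}$. We get $\lambda_{n+1}$ and $a_{n+1,j}\in C_c(X)$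 with
$$|a_{n+1,j}-a_{n,j}|<\varepsilon_n\ (j\le n),\qquad|\lambda_{n+1}(f_j)-a_{n+1,j}|<\varepsilon_{n+1}\ (j\le n+1).$$

**Step 2: the limit.** For each $j$, $a_{n,j}$, hence $\lambda_n(f_j)$, converges uniformly on $X$ to a bounded continuous function. By (R1), with the parameter $u$, $\lambda_n(f)$ converges uniformly for every $f\in C_c(G)$. Write $\lambda(f)$ for the limit. It is continuous: with $l'$ and $l$ from richness, $|\lambda(f)-\lambda(f_l)|\le\delta\sup\lambda(f_{l'})$, so $\lambda(f)$ is a uniform limit of the continuous functions $\lambda(f_l)$. The $\lambda^u$ are Radon measures on $G^u$. For invariance extend $f(\gamma\,\cdot)$ from $G^{s(\gamma)}$ to some $f'\in C_c(G)$ and let $n\to\infty$ in $\lambda_n^{s(\gamma)}(f')=\lambda_n^{r(\gamma)}(f)$. So $\lambda$ is a continuous invariant family, and on $D$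
$$\lambda(f_1)=\lim_na_{n,1}\ge\tfrac c2-\sum_n\varepsilon_n=\tfrac c2-\tfrac c{16}>0 .$$
As $\operatorname{supp}f_1\subset B$, $\lambda^u(B)>0$ for $u\in D$.

**Step 3: full support.** Do this for each $B$ in a countable base of $G$ and, for each $B$, for countably many $x\in B\cap X$ such that the interiors of the corresponding sets $D$ cover $B\cap X$. Lemma 8 gives a Haar system. $\square$

Renault's theorem on group bundles is contained in this: the orbit relation of a group bundle is the diagonal.

Where does this argument stop for a general orbit relation? In Step 2 of Lemma 13. In the scaling groupoid a continuous function that is constant on orbits is constant, because its values on $(-\infty,0)$ and $(0,\infty)$ must agree with its value at the limit point $0$. So there is no partition of unity to patch with. The remaining sections find open pieces with closed orbit relation and glue along closed invariant sets.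

## 11. From an open set to its saturation

If we can treat an open set $V$, we can treat all orbits that meet it. For this we need, on every $G$, full measures on the fibers that vary continuously but need not be invariant.

**Corollary 15** (Blanchard). There are Radon measures $\rho^u$ on $G^u$ ($u\in X$) with $\operatorname{supp}\rho^u=G^u$ and $\rho(f)$ continuous for $f\in C_c(G)$.

*Proof.* $R=\{(\gamma,\gamma')\in G\times G:r(\gamma)=r(\gamma')\}$ is a closed equivalence relation on the space $G$, hence a second countable groupoid with unit space $G$ and closed orbit relation $R$. Its range map $(\gamma,\gamma')\mapsto\gamma$ is open, since the image of $R\cap(A\times B)$ is $A\cap r^{-1}(r(B))$. Proposition 14 gives a Haar system on $R$; its measure over $\gamma$ lives on $\{\gamma\}\times G^{r(\gamma)}$, and invariance under $(\gamma,\gamma')$, which sends $(\gamma',\eta)$ to $(\gamma,\eta)$, shows that the measure on the second coordinate depends only on $r(\gamma)$. Call it $\rho^{r(\gamma)}$; its support is $G^{r(\gamma)}$. Testing against $(\gamma,\eta)\mapsto g(\gamma)f(\eta)$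 shows that $\gamma\mapsto g(\gamma)\rho^{r(\gamma)}(f)$ is continuous for $g,f\in C_c(G)$. So $\rho(f)\circ r$ is continuous, and, $r$ being open, so is $\rho(f)$. $\square$

**Lemma 16.** If $V\subset X$ is open and $G|_V$ has a Haar system, then $G|_{GV}$ has a Haar system.

*Proof.* Replacing $G$ by $G|_{GV}$ we may assume $X=GV$. Lemma 6(a) gives families that are positive at arrows whose source lies in $V$; we convolve with $\rho$ to reach the other arrows. Let $\rho$ be as in Corollary 15. For $h\in C_c(r^{-1}(V))_+$ choose $\varphi\in C_c(V)_+$ with $\varphi=1$ on $r(\operatorname{supp}h)$, let $\tilde\lambda$ be as in Lemma 6(a), and put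
$$\Psi_f(\eta)=\int f(\eta\zeta)h(\zeta)\,d\rho^{s(\eta)}(\zeta),\qquad\sigma_h^u(f)=\tilde\lambda^u(\Psi_f)\qquad(f\in C_c(G)).$$
By Lemma 5 with $T=G$, $p=s$, $\Psi_f$ is continuous, and it vanishes off the compact set $\operatorname{supp}f\,(\operatorname{supp}h)^{-1}$; so $\Psi_f\in C_c(G)$ and $\sigma_h(f)$ is continuous. On $G^u$ the function $\Psi_f$ depends only on $f|_{G^u}$, so $\sigma_h^u$ is a Radon measure on $G^u$. If $f'\in C_c(G)$ extends $f(\gamma\,\cdot)|_{G^{s(\gamma)}}$, then $\Psi_{f'}=\Psi_f(\gamma\,\cdot)$ on $G^{s(\gamma)}$, so $\sigma_h^{s(\gamma)}(f')=\tilde\lambda^{s(\gamma)}(\Psi_f(\gamma\,\cdot))=\tilde\lambda^{r(\gamma)}(\Psi_f)=\sigma_h^{r(\gamma)}(f)$. So $\sigma_h$ is a continuous invariant family over $X$.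

*Positivity.* Let $f\ge0$, $f(\gamma)>0$ and $s(\gamma)=s(\zeta)$ with $h(\zeta)>0$. Put $\eta=\gamma\zeta^{-1}$, so $r(\eta)=r(\gamma)$ and $s(\eta)=r(\zeta)$. The integrand of $\Psi_f(\eta)$ is positive at $\zeta\in\operatorname{supp}\rho^{s(\eta)}$, so $\Psi_f(\eta)>0$. As $\varphi(s(\eta))=\varphi(r(\zeta))=1$, Lemma 6(a) gives $\sigma_h^{r(\gamma)}(f)>0$.

The open sets $s(\{h>0\})$ cover $s(r^{-1}(V))=GV=X$. Take a countable subcover, with functions $h_l$. By positivity, for every unit $u$ and every neighborhood $B$ of $u$, some $\sigma_{h_l}^u(B)>0$. Lemma 8 applies. $\square$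

## 12. Baire category and local open subgroupoids with closed orbit relation

Near a generic unit the isotropy groups vary continuously enough that short arrows generate a groupoid with closed orbit relation. The scaling groupoid shows what has to be avoided: at $x=0$ the arrow $(0,t)\in I_0$ is not a limit of isotropy elements at $u\neq0$, while every $x\ne0$ is generic.

**Proposition 17.** If $X\ne\emptyset$, there is a nonempty open $V\subset X$ such that $G|_V$ has a Haar system.

*Proof.* **Step 1: a generic unit.** We look for $x$ such that isotropy at $x$ persists at nearby units. Let $(C_k)$ be the closures of the members of a countable base of relatively compact open sets of $G$. Each $A_k=\{u:I_u\cap C_k\neq\emptyset\}=r(C_k\cap\{r=s\})$ is compact, so $\partial A_k$ is closed and nowhere dense. By Baire pick $x\notin\bigcup_k\partial A_k$. Then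
$$\text{for }g\in I_x\text{ and any neighborhood }B\text{ of }g:\quad I_u\cap B\ne\emptyset\text{ for all }u\text{ near }x.\tag{3}$$
Indeed choose $k$ with $C_k\subset B$ a neighborhood of $g$; then $x\in A_k\setminus\partial A_k=\operatorname{int}A_k$.

**Step 2: products of short arrows are short modulo isotropy.** Let $N=N^{-1}$ be a compact neighborhood of $x$ in $G$ and $N_0=\operatorname{int}N=N_0^{-1}$. We claim there is an open $V$, $x\in V\subset N_0\cap X$, such that every $\gamma\in NN$ with $r(\gamma),s(\gamma)\in V$ satisfies $i^{-1}\gamma\in N_0$ for some $i\in I_{r(\gamma)}$. Otherwise there are $\gamma_n\in NN$ violating this with $r(\gamma_n),s(\gamma_n)\to x$, and on a subsequence $\gamma_n\to g\in I_x$. By (3) there are $i_n\in I_{r(\gamma_n)}$ with $i_n\to g$. So $i_n^{-1}\gamma_n\to g^{-1}g=x\in N_0$, a contradiction.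

**Step 3: a closed relation and the subgroupoid.** For $u,v\in V$ the following are equivalent: some element of $N_0$, respectively of $N$, respectively of $NN$, has range $u$ and source $v$. The first implies the second; the second implies the third because $u\in V\subset N$ and $\gamma=u\gamma$; the third implies the first by Step 2, as $i^{-1}\gamma$ has the same range and source as $\gamma$. So this relation $Q$ on $V$ is reflexive ($V\subset N_0$), symmetric, and transitive (compose two elements of $N$), and $Q=(r,s)(N)\cap(V\times V)$ is closed in $V\times V$. Let $H=\bigcup_n(N_0\cap G|_V)^n$, the subgroupoid generated by the open symmetric set $N_0\cap G|_V\supset V$. By (S3) it is open; it has unit space $V$, and its orbit relation is $Q$ as $Q$ is transitive. By Proposition 14 $H$ has a Haar system, and by Lemma 7 so does $G|_V$. $\square$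

For the rotation groupoid one may take $N$ inside $\{n=0\}$, and then $H=V$ consists of units.

## 13. Bounded reweighting of a Haar system on an open invariant set

In Sections 13 to 15, $F\subset X$ is closed and invariant, $O=X\setminus F$, both nonempty, $\nu$ is a continuous invariant family over $F$, and $\mu$ is a Haar system on $G|_O$. The aim is a continuous weight $w$ on $O$ such that $(w\circ s)\mu$ over $O$ and $\nu$ over $F$ fit together continuously. The example $\frac1{|x|}\int f(x,t)\,dt$ of Section 2 shows that $\mu$ itself may have no limit at $F$. Lemma 10 with $U=O$ suggests what to do, but it needs a family over $O$ with bounds (B) up to $F$. The family of Lemma 11 will not do, because we must stay with weights times $\mu$ to be continuous on $O$ in the end. So we first reweight $\mu$ to satisfy (B).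

**Measurability.** For every Borel function $g\ge0$ on $G|_O$, $y\mapsto\mu^y(g)$ is Borel on $O$. Let $U_n$ increase to $G|_O$ through relatively compact open subsets of $G|_O$. For open $A\subset G|_O$, $1_{A\cap U_n}$ is an increasing limit of functions in $C_c(G|_O)_+$, so $y\mapsto\mu^y(A\cap U_n)$ is Borel. The Borel sets $A$ with $y\mapsto\mu^y(A\cap U_n)$ Borel form a Dynkin class, as $\mu^y(U_n)<\infty$, and it contains the $\pi$-system of open sets; so these are all Borel sets. Let $n\to\infty$ and approximate $g$ by increasing simple functions.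

**The first try and its failure.** Let $T$ be an admissible neighborhood of a compact $D_1\subset X$ and $v(y)=1/\mu^y(T)$ for $y\in D_1\cap O$. If $A^{-1}A\subset T$ and $\gamma\in A\cap G^u$, then $\mu^{s(\gamma)}(T)=\mu^u(\gamma T)\ge\mu^u(A)$, so $(v\circ s)\mu^u$ has mass at most $1$ on $A$: the upper bound is automatic. For the lower bound one must bound $\int_T\mu^b(\eta T)^{-1}\,d\mu^b(\eta)$ from below, and this requires $\mu^b(\eta T)\lesssim\mu^b(T)$ for $\eta\in T$, a doubling property. It can fail near $F$. In the scaling groupoid take $D_1=[-1,1]$, $T=\{(x,t):|x|,|t^{-1}x|<2,\ |\log t|<a\}$, and $\mu^x(f)=\int f(x,t)\,e^{t/|x|}\frac{dt}t$, the weight being $e^{1/|y|}$. For small $b>0$, with $t=e^\tau$ and $W(\tau)=\exp(e^\tau/b)$,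
$$\int_T\frac{d\mu^b(\eta)}{\mu^b(\eta T)}=\int_{-a}^a\frac{W(\tau)\,d\tau}{\int_{\tau-a}^{\tau+a}W(\sigma)\,d\sigma}\le\int_{-a}^a\frac2a\,\exp\Big(\frac{e^\tau-e^{\tau+a/2}}b\Big)d\tau\longrightarrow0\qquad(b\to0),$$
where we kept only $\sigma\in[\tau+\frac a2,\tau+a]$.

The remedy is to restrict sources to a Borel piece $P$ of $D_1$ on which arrows of length up to $T^2$ are short modulo isotropy. Then $T^2\cap s^{-1}(P)$ is covered by boundedly many isotropy translates of $T$, and doubling follows from the invariance of $\mu^b$ under $I_b$. To form the pieces we need a topology on closed sets.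

**Definition (Vietoris topology).** For a compact metrizable space $Q$, the set $\mathcal K$ of closed subsets of $Q$ carries the topology generated by the sets $\{C:C\cap A\neq\emptyset\}$ and $\{C:C\subset A\}$, $A\subset Q$ open. It is compact and metrizable, and $\emptyset$ is an isolated point. For example, in $Q=[0,1]$ we have $\{0,1/n\}\to\{0\}$. If $C_n\to C$ and $g\in C$, there are $i_n\in C_n$ ($n$ large) with $i_n\to g$.

**Lemma 18.** Let $\emptyset\ne D\subset X$ be compact, $k\in C_c(G)_+$, $k>0$ on $D$. There is a Borel $v:O\to[0,\infty)$ such that $\mu'^u=(v\circ s)\mu^u$ ($u\in O$) is an invariant family satisfying (B) with $U=O$ for some $c>0$, $C(\cdot)$.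

*Proof.* Choose $D_1\subset X$ compact with $D\subset\operatorname{int}D_1$, $k>0$ on $D_1$. Let $c_1=\frac12\min_{D_1}k$, $T$ an admissible neighborhood of $D_1$ with $T^3\subset\{k>c_1\}$, $R$ an admissible neighborhood of $D_1$ with $R^2\subset T$ (so $R\subset T$), and $Q=\overline{T^2}$, a compact set.

**Step 1: pieces on which isotropy is nearly constant.** With $\mathcal K$ as in the definition, let $\Theta(u)=I_u\cap Q\in\mathcal K$. For closed $C\subset Q$ the set $\{u:\Theta(u)\cap C\ne\emptyset\}=r(C\cap\{r=s\})$ is closed, and open subsets of $Q$ are countable unions of closed sets. So preimages of both kinds of generating sets are Borel, and since $\mathcal K$ is second countable, $\Theta:X\to\mathcal K$ is Borel.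

Each $u_0\in D_1$ admits an open neighborhood $\mathcal N$ of $(u_0,\Theta(u_0))$ in $X\times\mathcal K$ such that for $u,u'\in D_1$ with $(u,\Theta(u)),(u',\Theta(u'))\in\mathcal N$, every $\gamma\in Q$ with $r(\gamma)=u$, $s(\gamma)=u'$ satisfies $i^{-1}\gamma\in R$ for some $i\in I_u$. Otherwise there are violating $\gamma_n\in Q$ with $r(\gamma_n),s(\gamma_n)\to u_0$, $\Theta(r(\gamma_n))\to\Theta(u_0)$, and on a subsequence $\gamma_n\to g\in I_{u_0}\cap Q=\Theta(u_0)$. Then there are $i_n\in\Theta(r(\gamma_n))$ with $i_n\to g$, and $i_n^{-1}\gamma_n\to u_0\in D_1\subset R$, a contradiction.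

By Lindelöf countably many such $\mathcal N$ cover $\{(u,\Theta(u)):u\in D_1\}$. Taking preimages under the Borel map $u\mapsto(u,\Theta(u))$ and making them disjoint gives a countable Borel partition $(P_l)_{l\ge1}$ of $D_1\cap O$ such that
$$\text{if }\gamma\in Q\text{ and }r(\gamma),s(\gamma)\in P_l,\text{ then }\gamma\in iR\text{ for some }i\in I_{r(\gamma)}.\tag{4}$$

**Step 2: the weight.** So that different pieces do not pile up, a piece is thinned where earlier pieces already give mass. Define Borel sets inductively by
$$P_l'=\{y\in P_l:\mu^y(T\cap s^{-1}(P_j'))=0\ \text{ for all }j<l\},$$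
put $M_l(y)=\mu^y(T\cap s^{-1}(P_l'))$ for $y\in O$, which is finite as $T$ is relatively compact, and let $v=1/M_l$ on $P_l'\cap\{M_l>0\}$, $v=0$ elsewhere. By the measurability remark, $v$ is Borel.

**Step 3: upper bound.** Let $A\subset G$ be open with $A^{-1}A\subset T$, and $u\in O$. There is at most one $l$ with $\mu^u(A\cap s^{-1}(P_l'))>0$. If $j<l$ both had this property, pick $\gamma\in A\cap G^u$ with $s(\gamma)\in P_l'$; then $A\cap G^u\subset\gamma T$ and
$$\mu^{s(\gamma)}(T\cap s^{-1}(P_j'))=\mu^u(\gamma T\cap s^{-1}(P_j'))\ge\mu^u(A\cap s^{-1}(P_j'))>0,$$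
contradicting $s(\gamma)\in P'_l$. For this $l$ and $\gamma\in A\cap G^u$, $M_l(s(\gamma))=\mu^u(\gamma T\cap s^{-1}(P_l'))\ge\mu^u(A\cap s^{-1}(P_l'))$, so $\mu'^u(A)\le1$. For compact $K'\subset G$, every point of $K'\cap s^{-1}(D_1)$ has an open neighborhood $A$ with $A^{-1}A\subset T$, so this compact set is covered by finitely many, say $p(K')$, of them. As $\mu'^u$ is carried by $s^{-1}(D_1)$, $\mu'^u(K')\le p(K')=:C(K')$. In particular the $\mu'^u$ are Radon measures and form an invariant family over $O$.

**Step 4: lower bound, finding a piece.** Let $y\in D\cap O$. We look for a piece that is seen from $y$ at scale $T^2$. The open set $T\cap s^{-1}(\operatorname{int}D_1)$ contains $y\in\operatorname{supp}\mu^y$, so $\mu^y(T\cap s^{-1}(P_l))>0$ for some $l$. Either $\mu^y(T\cap s^{-1}(P_l'))>0$; or some $\gamma\in T\cap G^y$ has $s(\gamma)\in P_l\setminus P_l'$, and then for some $j<l$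
$$0<\mu^{s(\gamma)}(T\cap s^{-1}(P_j'))=\mu^y(\gamma T\cap s^{-1}(P_j')),\qquad\gamma T\subset T^2 .$$
In all cases there is $j$ with $\mu^y(T^2\cap s^{-1}(P_j'))>0$. Countably many open $A$ with $A^{-1}A\subset T$ cover $s^{-1}(D_1)$, so there are such an $A$ with $\mu^y(A\cap T^2\cap s^{-1}(P_j'))>0$ and $\gamma_0\in A\cap T^2\cap G^y$ with $b:=s(\gamma_0)\in P_j'$. Let $m_b=1_{s^{-1}(P_j')}\mu^b$, a left $I_b$-invariant measure on $G^b$. Since $A\cap G^y\subset\gamma_0T$,
$$m_b(T)=\mu^y(\gamma_0T\cap s^{-1}(P_j'))\ge\mu^y(A\cap s^{-1}(P_j'))>0,$$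
and $m_b(T)<\infty$.

**Step 5: lower bound, doubling.** We claim $m_b(T^2)\le p\,m_b(T)$ with $p$ depending only on $T,R,D_1$. Cover the compact set $\overline{T^3}\cap s^{-1}(D_1)$ by open sets $A_1,\dots,A_p$ with $A_q^{-1}A_q\subset R$. Let $\zeta\in T^2\cap G^b$, $s(\zeta)\in P_j'$. By (4), $\zeta=i\tau$ with $i\in I_b$, $\tau\in R$, and $i=\zeta\tau^{-1}\in T^3$ with $s(i)=b\in D_1$, so $i\in A_q$ for some $q$. Fix $i_q\in A_q\cap I_b$ for each $q$ with $A_q\cap I_b\ne\emptyset$. Then $i\in i_qR$ and $\zeta\in i_qRR\subset i_qT$. Hence $m_b(T^2)\le\sum_qm_b(i_qT)\le p\,m_b(T)$ by $I_b$-invariance.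

**Step 6: lower bound, conclusion.** For $\eta\in T\cap G^b$, $M_j(s(\eta))=m_b(\eta T)\le m_b(T^2)\le p\,m_b(T)$. Also $M_j(s(\eta))>0$ for $m_b$-almost every $\eta$. To see this let $\mathcal Z=\{\eta\in G^b:s(\eta)\in P_j',\ M_j(s(\eta))=0\}$, a Borel set. If $m_b(A\cap\mathcal Z)>0$ for some open $A$ with $A^{-1}A\subset T$, then for $\eta\in A\cap\mathcal Z$ we would have $M_j(s(\eta))=m_b(\eta T)\ge m_b(A)>0$, a contradiction; and countably many such $A$ cover $G^b\cap s^{-1}(D_1)$. Thus
$$\mu'^b(T)\ge\int_T\frac{dm_b(\eta)}{M_j(s(\eta))}\ge\frac{m_b(T)}{p\,m_b(T)}=\frac1p .$$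
As $\gamma_0T\subset T^3\subset\{k>c_1\}$, $\mu'^y(k)\ge c_1\mu'^y(\gamma_0T)=c_1\mu'^b(T)\ge c_1/p=:c$. $\square$

## 14. From Borel to continuous weights by separation

Fix a rich sequence $(f_j)$ and, by (E), $a_j\in C_c(X)$ with $a_j|_F=\nu(f_j)$. For $w\ge0$ Borel or $w$ continuous on $O$ write
$$T_jw(u)=\int f_j(\gamma)\,w(s(\gamma))\,d\mu^u(\gamma)\qquad(u\in O)$$
whenever the integral converges absolutely. Lemmas 18 and 10 produce Borel weights $w_0$ with $T_jw_0\approx a_j$ near $F$. We now make the weight continuous. A weight cannot be regularized pointwise in an obvious way, but on a compact set of units the claim is about a convex set of functions, so duality applies.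

**Lemma 19.** For each $n$ there is an open $Y_n\supset F$ such that for every compact $E\subset Y_n\cap O$ there is $w\in C_c(O)_+$ with $|T_jw-a_j|<2/n$ on $E$ for all $j\le n$.

*Proof.* **Step 1: a Borel weight.** Apply Lemma 10 to $F,\nu$, $f_1,\dots,f_n$, $a_1,\dots,a_n$, $\varepsilon=1/n$ to get $D,\chi,k$. Lemma 18 gives $v$, $\mu'=(v\circ s)\mu$ and constants in (B). Lemma 10 then gives $Y_n:=Y$ and, for $U=O$ and $\mu'$, the weight of (1), now called $w'$. Here $M(y)=\mu'^y(k)=\int k\,(v\circ s)\,d\mu^y$ is Borel on $O$ by the measurability remark, so by Lemma 9(c) $w'$ is Borel, and $w'\circ s$ is measurable as required. With $w_0=w'v$ we have $(w'\circ s)\mu'^u=(w_0\circ s)\mu^u$, so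
$$|T_jw_0-a_j|<\tfrac1n\ \text{ on }Y_n\cap O\ (j\le n),\qquad\sup_{u\in O}\int|f_j|\,(w_0\circ s)\,d\mu^u<\infty ;$$
the second bound holds because $w'$ is bounded on $O\cap s(\operatorname{supp}f_j)$ and $\mu'^u(\operatorname{supp}f_j)\le C(\operatorname{supp}f_j)$.

**Step 2: separation.** Fix $E\subset Y_n\cap O$ compact and $L=s\big(\bigcup_{j\le n}\operatorname{supp}f_j\cap r^{-1}(E)\big)$, a compact subset of $O$ as $O$ is invariant. If $E=\emptyset$ or $L=\emptyset$, take $w=0$ (if $L=\emptyset$, then $T_jw_0=0$ on $E$, so $|a_j|<1/n$ there). Otherwise, on $E$ the function $T_jw$ depends only on $w|_L$. For $w\in C(L)$, extend $w$ to $\tilde w\in C_c(O)$; the restriction of $f_j\cdot(\tilde w\circ s)$ to $G|_O$ has compact support, so $T_jw\in C(E)$ is defined. Suppose no $w\in C(L)_+$ satisfies $\max_{j\le n}\|T_jw-a_j\|_{C(E)}<2/n$. Hahn–Banach separates the convex set $\{(T_jw)_j:w\in C(L)_+\}$ from the open ball of radius $2/n$ about $(a_j)_j$ in $C(E)^n$ with the maximum norm, whose dual norm is the sum of the total variations. So there are signed Radon measures $\theta_j$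 on $E$ with $\Theta=\sum_j\|\theta_j\|>0$ and
$$\sum_j\theta_j(T_jw)\le\sum_j\theta_j(a_j)-\tfrac2n\Theta\qquad(w\in C(L)_+).\tag{5}$$

**Step 3: inserting the Borel weight.** We extend (5) to $w_0$ by $L^1$-approximation. Let $\bar\kappa$ be the Radon measure on $L$ with
$$\bar\kappa(w)=\sum_j\int_E\int|f_j|\,(w\circ s)\,d\mu^u\,d|\theta_j|(u)\qquad(w\in C(L)).$$
The right side, for indicator functions of Borel sets (extended by $0$ to $O$; the inner integral is Borel in $u$), is a finite Borel measure on $L$ that agrees with $\bar\kappa$ on $C(L)$. So the formula holds for all nonnegative Borel $w$ on $L$, and $\bar\kappa(w_0)<\infty$ by Step 1. Choose $w_i\in C(L)_+$ with $w_i\to w_0|_L$ in $L^1(\bar\kappa)$. Since $\big|\sum_j\theta_j(T_jw_i-T_jw_0)\big|\le\bar\kappa(|w_i-w_0|)\to0$, (5) holds for $w_0$, that is, $\sum_j\theta_j(T_jw_0-a_j)\le-\frac2n\Theta$. But by Step 1 this sum is at most $\frac1n\Theta$ in absolute value, a contradiction. So a suitable $w\in C(L)_+$ exists; extend it to $C_c(O)_+$ by (E). $\square$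

## 15. Extension across a closed invariant set

The weights $w_n$ of Lemma 19 for different $n$ must be combined by cutoff functions on $O$. Such a cutoff is applied at $s(\gamma)$, while we want to control it at $u=r(\gamma)$. So the cutoffs must vary slowly along arrows.

For $A\supset F$ open and $K\subset G$ compact let
$$A^K=A\setminus\big(r(K\cap s^{-1}(X\setminus A))\cup s(K\cap r^{-1}(X\setminus A))\big).$$
It is open, and it contains $F$ by invariance of $F$. If $\gamma\in K$ has $r(\gamma)$ or $s(\gamma)$ in $A^K$, then $r(\gamma),s(\gamma)\in A$. In the scaling groupoid with $A=(-1,1)$ and $K=[-2,2]\times[\frac12,2]$ one finds $A^K=(-\frac12,\frac12)$: an arrow $(x,t)\in K$ has $s(x,t)=t^{-1}x$, so $|r|$ and $|s|$ differ by a factor at most $2$, and these factors are attained.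

**Lemma 20.** Let $Y\supset F$ be open, $K\subset G$ compact, $N\ge1$. There is a continuous $e:X\to[0,1]$ with $\operatorname{supp}e\subset Y$, $e=1$ near $F$, and $|e(s(\gamma))-e(r(\gamma))|\le1/N$ for $\gamma\in K$.

*Proof.* Choose a continuous $\chi_1:X\to[0,1]$ with support in $Y$ and equal to $1$ on an open $A_1\supset F$; then inductively $\chi_{i+1}:X\to[0,1]$ with support in $A_i^K$ and equal to $1$ on an open $A_{i+1}\supset F$. The $A_i$ decrease. Put $e=\frac1N\sum_{i\le N}\chi_i$. For $\gamma\in K$ let $i_0$ be the largest $i\le N$ with $\chi_i(r(\gamma))\ne0$ or $\chi_i(s(\gamma))\ne0$; if there is none, the difference is $0$. If $i_0\ge2$, then $r(\gamma)$ or $s(\gamma)$ lies in $A_{i_0-1}^K$, so both lie in $A_{i_0-1}\subset A_i$ for $i\le i_0-1$, and $\chi_i=1$ at both points for $i<i_0$. The $\chi_i$ with $i>i_0$ vanish at both points. So only the term $i_0$ can differ, and the difference is at most $1/N$. $\square$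

**Proposition 21.** There is a continuous invariant family $\lambda$ over $X$ with $\lambda|_F=\nu$. If $\nu$ is a Haar system on $G|_F$, it extends to a Haar system on $G$.

*Proof.* **Step 1: cutoffs and the weight.** Let $Y_n$ be as in Lemma 19, $K^{(n)}=\bigcup_{j\le n}\operatorname{supp}f_j$, $R_n=r(K^{(n)})\cup\bigcup_{j\le n}\operatorname{supp}a_j$. With Lemma 20 choose inductively continuous $e_n:X\to[0,1]$, $e_n=1$ near $F$, such that
$$\operatorname{supp}e_n\subset Y_n^{K^{(n)}}\cap\{d(\cdot,F)<\tfrac1n\}\cap\operatorname{int}\{e_{n-1}=1\}$$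
(the last condition for $n\ge2$) and $|e_n(s(\gamma))-e_n(r(\gamma))|\le2^{-n}$ for $\gamma\in K^{(n)}$. Let $\varphi_n=e_n-e_{n+1}$. It is nonnegative, since $e_n=1$ where $e_{n+1}\ne0$. Its support is contained in $\operatorname{supp}e_n$ and is disjoint from $F$. Because of $d(\cdot,F)<1/n$ these supports are locally finite on $O$, and $\sum_{n\ge n_0}\varphi_n=e_{n_0}$ on $O$ by telescoping. Finally $|\varphi_n(s(\gamma))-\varphi_n(r(\gamma))|\le2^{1-n}$ for $\gamma\in K^{(n)}$. The set
$$E_n=R_n\cap\big(\operatorname{supp}\varphi_n\cup r(K^{(n)}\cap s^{-1}(\operatorname{supp}\varphi_n))\big)$$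
is compact, and it is contained in $Y_n\cap O$ because $\operatorname{supp}\varphi_n\subset Y_n^{K^{(n)}}\cap O$ and $O$ is invariant. Let $w_n\in C_c(O)_+$ be given by Lemma 19 for $E=E_n$. Put $w=\sum_n\varphi_nw_n\in C(O)_+$, $\lambda^u=(w\circ s)\mu^u$ for $u\in O$, and $\lambda^x=\nu^x$ for $x\in F$. This is an invariant family over $X$.

**Step 2: continuity on $F$ and on $O$.** On the closed set $F$ it is the continuity of $\nu$. On the open set $O$: let $\psi\in C_c(O)$ equal $1$ near $u_0\in O$. Near $u_0$, $\lambda^u(f)=\mu^u\big((\psi\circ r)f\,(w\circ s)\big)$, and $(\psi\circ r)f\,(w\circ s)\in C_c(G|_O)$.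

**Step 3: continuity at $F$ from $O$.** It remains to show $\lambda^u(f)\to\nu^x(f)$ for $O\ni u\to x\in F$; by (R3) it suffices to take $f=f_j$. Let $j'$ be such that $f_{j'}\ge|f_j|$, and $n_0\ge\max(j,j')$. Let $u\in O$ lie in the neighborhood $(\operatorname{int}\{e_{n_0}=1\})^{K^{(j)}}$ of $F$. Then $e_{n_0}=1$ at $u$ and at $s(\gamma)$ for all $\gamma\in\operatorname{supp}f_j\cap G^u$, hence $e_n=1$ there for all $n\le n_0$. So $\varphi_n(u)=0=\varphi_n(s(\gamma))$ for $n<n_0$ and these $\gamma$, and $\sum_{n\ge n_0}\varphi_n(u)=e_{n_0}(u)=1$. Therefore, with only finitely many nonzero terms,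
$$\lambda^u(f_j)=\sum_{n\ge n_0}\varphi_n(u)\,T_jw_n(u)+\sum_{n\ge n_0}\int f_j(\gamma)\big(\varphi_n(s(\gamma))-\varphi_n(u)\big)w_n(s(\gamma))\,d\mu^u(\gamma).$$

*First sum.* If $\varphi_n(u)\ne0$, then either $u\in R_n$, so $u\in E_n$ and $|T_jw_n(u)-a_j(u)|<2/n$, or $u\notin R_n$ and $T_jw_n(u)=0=a_j(u)$. As the $\varphi_n(u)$ sum to $1$, the first sum differs from $a_j(u)$ by at most $2/n_0$.

*Second sum.* If the $n$-th integral is nonzero, then $u\in r(\operatorname{supp}f_j)\subset R_n$, and $\varphi_n(u)\neq0$ or $\varphi_n(s(\gamma))\ne0$ for some $\gamma\in\operatorname{supp}f_j\cap G^u$; so $u\in E_n$. Since $\operatorname{supp}f_j\subset K^{(n)}$ and $j'\le n$, the integral is at most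
$$2^{1-n}\int|f_j|\,(w_n\circ s)\,d\mu^u\le2^{1-n}\,T_{j'}w_n(u)\le2^{1-n}(\|a_{j'}\|_\infty+2)$$
in absolute value. Altogether
$$|\lambda^u(f_j)-a_j(u)|\le\frac2{n_0}+2^{2-n_0}(\|a_{j'}\|_\infty+2).$$
As $n_0$ was arbitrary and $a_j(u)\to a_j(x)=\nu^x(f_j)$, the claim follows, and $\lambda$ is continuous.

**Step 4: full support.** Let $\nu$ be a Haar system on $G|_F$. The weight $w$ may vanish at points of $O$, so we add something positive over $O$ that vanishes over $F$. Choose countably many $\phi_l\in C_c(O)_+$ with $\{\phi_l>0\}$ covering $O$, and let $\tilde\lambda_l$ be the continuous invariant families over $X$ from Lemma 6(a) for $V=O$, $\varphi=\phi_l$ and the Haar system $\mu$. They vanish over $F$, as $GO=O$. By Lemma 8 there are $c_l>0$ such that $\sum_lc_l\tilde\lambda_l$, and hence $\lambda+\sum_lc_l\tilde\lambda_l$, is a continuous invariant family. The latter equals $\nu$ over $F$, and it has full support over $F$ (by $\nu$) and over $O$ (by Lemma 6(a)). $\square$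

## 16. A maximal open set: proofs of Theorems 1, 2 and 3

**Proof of Theorem 1.** Let $\mathcal O$ be the union of all open $V\subset X$ such that $G|_V$ has a Haar system. We show $\mathcal O=X$.

**Step 1: $\mathcal O$ is the largest such set, and it is invariant.** By Lemma 6(b), applied to $G|_{\mathcal O}$, whose unit space is metrizable and hence paracompact, $G|_{\mathcal O}$ has a Haar system. By Lemma 16 so does $G|_{G\mathcal O}$, so $G\mathcal O\subset\mathcal O$.

**Step 2: a Haar system on a piece of the complement.** Suppose $F=X\setminus\mathcal O\ne\emptyset$. It is closed and invariant, so by (S4) $G|_F$ is a second countable groupoid with open range map. By Proposition 17 there is an open $V\subset X$ with $V\cap F\neq\emptyset$ such that $G|_{V\cap F}$ has a Haar system. By Lemma 16, applied to $G|_F$, $G|_{F'}$ has a Haar system, where $F'=G(V\cap F)$.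

**Step 3: gluing.** Let $X'=GV$, an open invariant set. If $x\in X'\cap F$, then $x=r(\gamma)$ with $s(\gamma)\in V$, and $s(\gamma)\in F$ by invariance. So $X'\cap F=F'$; thus $F'$ is closed in $X'$, and $X'\setminus F'\subset\mathcal O$ is open and invariant. If $X'=F'$, then $G|_{X'}=G|_{F'}$ has a Haar system. Otherwise $G|_{X'\setminus F'}$ has one, namely the restriction of the Haar system on $G|_{\mathcal O}$, and Proposition 21, applied to $G|_{X'}$ and its closed invariant set $F'$, gives a Haar system on $G|_{X'}$. In both cases $X'\subset\mathcal O$, which contradicts $\emptyset\ne V\cap F\subset X'\cap F$. Hence $\mathcal O=X$, and $G$ has a Haar system. The converse in the parenthesis of Theorem 1 was shown in Section 2. $\square$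

In the scaling groupoid, with $F$ replaced by $\{0\}$ and $\mathcal O$ by $\mathbb R\setminus\{0\}$, Step 3 is the extension of the Haar measure of $I_0=\mathbb R_{>0}$ to nearby orbits, starting from any Haar system over $\mathbb R\setminus\{0\}$, even the one with weight $1/|y|$.

**Proof of Theorem 2.** If $F=\emptyset$, this is Theorem 1; if $F=G^{(0)}$, there is nothing to prove. Otherwise let $O=G^{(0)}\setminus F$. By (S4) $G|_O$ is second countable with open range map, so it has a Haar system by Theorem 1. Apply Proposition 21. $\square$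

Proposition 21 shows in the same way that every continuous invariant family over $F$, with full support or not, extends to a continuous invariant family over $G^{(0)}$.

**Proof of Theorem 3.** Let $V$ be as in the hypothesis and $H\subset G|_V$ a second countable open subgroupoid with unit space $V$. As an open subset of $G$ it is locally compact Hausdorff, and its range map is open. By Theorem 1 $H$ has a Haar system. By Lemma 7, applied to $H\subset G|_V$, $G|_V$ has one. These $V$ cover the paracompact space $G^{(0)}$, so by Lemma 6(b) $G$ has a Haar system. Lemmas 5, 6 and 7 were proved without countability assumptions. $\square$
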